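\title{Characters that do not vanish on a Sylow normalizer}

\begin{abstract}
Let $G$ be a finite $p$-solvable group with Sylow $p$-subgroup $P$. We ask whether an irreducible complex character of $G$ without zeros on $\mathbf{N}_G(P)$ must have degree prime to $p$. The answer is yes when $G$ has $p$-length at most $1$, and no in general: for every prime $p$ we construct a solvable group of $p$-length $2$ with $\mathbf{N}_G(P)=P$ and an irreducible character of degree divisible by $p$ whose values on $P$ are positive integers. Counterexamples exist for every $p$-length $\ell\ge 2$, with degree divisible by any given power of $p$.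
\end{abstract}

\section{The question and the results}

All groups are finite and all characters are complex; $\operatorname{Irr}(G)$ is the set of irreducible characters of $G$, and $p$ is a prime. The following question is posed in \cite{problems}.

\begin{quote}
Let $G$ be a $p$-solvable group, let $P$ be a Sylow $p$-subgroup of $G$, and let $\chi\in\operatorname{Irr}(G)$ satisfy $\chi(x)\neq 0$ for all $x\in\mathbf{N}_G(P)$. Is $\chi(1)$ prime to $p$?
\end{quote}

The two extreme positions of the normalizer make a positive answer plausible. If $P$ is normal, then $\mathbf{N}_G(P)=G$, and Burnside's theorem \cite[Theorem 3.15]{isaacs}, which says that an irreducible character of degree greater than $1$ has a zero, gives $\chi(1)=1$. At the other extreme, $\mathbf{N}_G(P)=P$. For an element $x$ of order $p^a$, the value $\chi(x)$ is a sum of $\chi(1)$ powers of a primitive $p^a$-th root of unity $\zeta$, and the ring homomorphism $\mathbb{Z}[\zeta]\to\mathbb{F}_p$ with $\zeta\mapsto 1$ sends $\chi(x)$ to the residue of $\chi(1)$. So a character of degree prime to $p$ never vanishes on $P$, and for a self-normalizing $P$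 a positive answer would be a clean criterion: the degree is prime to $p$ exactly when the character has no zero on $P$. In general only one direction can be hoped for: with $G=S_3$ and $p=3$, the character of degree $2$ vanishes on the transpositions, which normalize $P$.

The answer is nevertheless no, already for self-normalizing $P$.

\begin{theorem}\label{thm:A}
Let $p$ be any prime. There exist a finite solvable group $G$ of derived length at most $4$ and $p$-length $2$, of odd order if $p>2$, a Sylow $p$-subgroup $P$ of $G$ with $\mathbf{N}_G(P)=P$, and a character $\chi\in\operatorname{Irr}(G)$ such that $\chi(x)$ is a positive integer for all $x\in\mathbf{N}_G(P)$ and $p$ divides $\chi(1)$.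
\end{theorem}

For smaller $p$-length the answer is yes, in a strong form.

\begin{theorem}\label{thm:B}
Let $G$ be a finite group, let $P$ be a Sylow $p$-subgroup of $G$, and let $\chi\in\operatorname{Irr}(G)$ satisfy $\chi(x)\neq0$ for all $x\in\mathbf{N}_G(P)$. If $N\trianglelefteq G$ and $G=N\,\mathbf{N}_G(P)$, then $\chi_N$ is irreducible. In particular, if $G$ is $p$-solvable of $p$-length at most $1$ (for example, if $G$ is $p$-solvable and $P$ is abelian), then $\chi$ restricts irreducibly to $\mathbf{O}_{p'}(G)$, so $\chi(1)$ divides $|\mathbf{O}_{p'}(G)|$ and $p\nmid\chi(1)$.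
\end{theorem}

\begin{theorem}\label{thm:C}
For every prime $p$ and all integers $\ell\ge2$ and $n\ge1$, there are a solvable group of $p$-length exactly $\ell$ and an irreducible character of it, nonvanishing on the normalizer of a Sylow $p$-subgroup, whose degree is divisible by $p^n$. Hence, for given $\ell$, the question has a positive answer for all $p$-solvable groups of $p$-length at most $\ell$ if and only if $\ell\le1$.
\end{theorem}

We prove Theorem~\ref{thm:B} first, in Section~\ref{sec:B}, because it tells us where a counterexample can live. Section~\ref{sec:perm} reduces Theorem~\ref{thm:A} to a problem without characters: find a group $H$ and a subgroup of index $p$ in a Sylow $p$-subgroup $P$ whose conjugates cover $\mathbf{N}_H(P)$. In Section~\ref{sec:small} the groups $A_4$ and $S_4$ each solve one half of this problem, and Section~\ref{sec:H} combines the two halves. Theorem~\ref{thm:C} is proved in Section~\ref{sec:C}.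

\section{Background}\label{sec:background}

Actions are on the right, and $x^g=g^{-1}xg$. In a semidirect product $M\rtimes Y$ the action of $y\in Y$ on $m\in M$ is written $m^y$; when $M$ is a module, it is written additively.

\subsection*{The $p$-length}
A $p'$-group is a group of order prime to $p$, and $\mathbf{O}_p(G)$ and $\mathbf{O}_{p'}(G)$ are the largest normal $p$-subgroup and the largest normal $p'$-subgroup of $G$. A group $G$ is \emph{$p$-solvable} if it has a series of normal subgroups each of whose factors is a $p$-group or a $p'$-group; solvable groups are $p$-solvable. The \emph{upper $p$-series} $N_0\le M_1\le N_1\le M_2\le\cdots$ is defined by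
\[
N_0=\mathbf{O}_{p'}(G),\qquad M_j/N_{j-1}=\mathbf{O}_p(G/N_{j-1}),\qquad N_j/M_j=\mathbf{O}_{p'}(G/M_j),
\]
and the \emph{$p$-length} of $G$ is the least $k$ with $N_k=G$. It counts how many layers of $p$-groups are needed to build $G$. We use two properties.
\begin{itemize}
\item[(L1)] If $G$ has a series of normal subgroups with $p$-factors and $p'$-factors, among them $k$ $p$-factors, then the $p$-length is at most $k$. Indeed, write the series in the alternating form above; by induction each term lies in the corresponding term of the upper $p$-series. Consequently the $p$-length of $G/M$ is at most that of $G$, with equality if $M$ is a $p'$-group.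
\item[(L2)] The $p$-length of $X\times Y$ is the maximum of the two $p$-lengths. Indeed, a normal $p$-subgroup of $X\times Y$ projects to normal $p$-subgroups of the factors, so $\mathbf{O}_p(X\times Y)=\mathbf{O}_p(X)\times\mathbf{O}_p(Y)$; the same holds for $\mathbf{O}_{p'}$, and so the upper $p$-series of the product is the product of the two series.
\end{itemize}

\subsection*{Induction and Clifford theory}
If $\psi$ is a character of a subgroup $I\le G$, the induced character is $\psi^G(x)=\sum_t\psi(txt^{-1})$, where $t$ runs over those representatives of the right cosets $It$ for which $txt^{-1}\in I$. Thus $\psi^G$ vanishes on every element that is not conjugate into $I$, and the permutation character $(1_I)^G(x)$ is the number of cosets $It$ with $txt^{-1}\in I$.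

Let $N\trianglelefteq G$ and $\theta\in\operatorname{Irr}(N)$. The group $G$ acts on $\operatorname{Irr}(N)$ by $\theta^g(n)=\theta(gng^{-1})$; let $I\ge N$ be the stabilizer of $\theta$. \emph{Clifford's theorem} says that if $\theta$ is a constituent of $\chi_N$ for some $\chi\in\operatorname{Irr}(G)$, then $\chi_N$ is a multiple of the sum of the distinct conjugates of $\theta$. The \emph{Clifford correspondence} says that $\psi\mapsto\psi^G$ is a bijection from the irreducible characters of $I$ whose restriction to $N$ contains $\theta$ onto the irreducible characters of $G$ with the same property.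

\subsection*{Normalizers in semidirect products}

\begin{lemma}\label{lem:norm}
Let $X=M\rtimes Y$ and $Q\le Y$. Then $\mathbf{N}_X(Q)=\mathbf{C}_M(Q)\,\mathbf{N}_Y(Q)$.
\end{lemma}

\begin{proof}
Both factors on the right normalize $Q$. Conversely, let $my$ normalize $Q$, with $m\in M$ and $y\in Y$. Applying the projection $X\to Y$ gives $Q^y=Q$. Hence $m=(my)y^{-1}$ normalizes $Q$, and $[m,Q]\le M\cap Q=1$.
\end{proof}

\section{Zeros on cosets and $p$-length one}\label{sec:B}

Burnside's theorem produces a zero of $\chi$ somewhere in $G$, with no control over its position. To force a zero into $\mathbf{N}_G(P)$ we need a whole coset of zeros. The following lemma is Burnside's theorem relative to a normal subgroup; the case $N=1$ is the theorem itself.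

\begin{lemma}\label{lem:coset}
Let $N\trianglelefteq G$ and $\chi\in\operatorname{Irr}(G)$. If $\chi_N$ is reducible, then $\chi$ vanishes on some whole coset $Nx$.
\end{lemma}

\begin{proof}
Let $\theta\in\operatorname{Irr}(N)$ be a constituent of $\chi_N$, with stabilizer $I$ in $G$.

Suppose first that $I<G$. By the Clifford correspondence $\chi=\psi^G$ with $\psi\in\operatorname{Irr}(I)$. There are at most $|G:I|$ conjugates of $I$, and all of them contain $1$, so their union has at most $1+|G:I|(|I|-1)<|G|$ elements. Choose $x$ outside this union. Every conjugate of $I$ contains $N$ and is therefore a union of cosets of $N$, so $Nx$ misses all of them, and $\chi$ vanishes on $Nx$.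

Now suppose that $I=G$. Then $\chi_N=e\theta$ with $e>1$. The plan is to factor a representation affording $\chi$ as a tensor product $Q\otimes Y$ in which $Q$ has size $e$ and is constant on cosets of $N$, and to apply Burnside's theorem to $Q$. The obstacle is that $Q$ is multiplicative only up to scalars.

Put $d=\theta(1)$. Let $Y_0$ be a representation of $N$ affording $\theta$, and let $X$ be a representation of $G$ affording $\chi$ with $X(n)=I_e\otimes Y_0(n)$ for $n\in N$. Since $\theta$ is invariant, for each $t$ in a transversal of $N$ in $G$ the representation $n\mapsto Y_0(n^t)$ affords $\theta$, so there is an invertible matrix $Y(t)$ with $Y(t)^{-1}Y_0(n)Y(t)=Y_0(n^t)$ for all $n\in N$. Define $Y(mt)=Y_0(m)Y(t)$ for $m\in N$. Then, for $g\in G$ and $n\in N$,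
\[
Y(ng)=Y_0(n)Y(g),\qquad Y(g)^{-1}Y_0(n)Y(g)=Y_0(n^g).
\]
The matrices $Y(g)Y(h)$ and $Y(gh)$ both conjugate $Y_0(n)$ to $Y_0(n^{gh})$, so $Y(g)Y(h)Y(gh)^{-1}$ commutes with $Y_0(N)$, and Schur's lemma gives $Y(g)Y(h)=c(g,h)Y(gh)$ with $c(g,h)\in\mathbb{C}^\times$.

In the same way $X(g)$ and $I_e\otimes Y(g)$ both conjugate $X(n)$ to $X(n^g)$, so $X(g)(I_e\otimes Y(g))^{-1}$ commutes with $I_e\otimes Y_0(N)$. View it as an $e\times e$ array of $d\times d$ blocks: each block commutes with $Y_0(N)$ and is scalar by Schur's lemma. So the matrix equals $Q(g)\otimes I_d$ with $Q(g)\in\operatorname{GL}_e(\mathbb{C})$, and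
\[
X(g)=Q(g)\otimes Y(g).
\]
From $X(ng)=X(n)X(g)=Q(g)\otimes Y(ng)$ we get $Q(ng)=Q(g)$ for $n\in N$. From $X(gh)=X(g)X(h)=c(g,h)\,Q(g)Q(h)\otimes Y(gh)$ we get $Q(g)Q(h)=c(g,h)^{-1}Q(gh)$. The matrices $Q(g)$ act irreducibly on $\mathbb{C}^e$, because a subspace $M$ invariant under all of them gives the $X$-invariant subspace $M\otimes\mathbb{C}^d$.

To remove the scalars, rescale $Q(g)$, once for each coset of $N$, to a matrix $Q'(g)$ of determinant $1$. Then $Q'(g)Q'(h)=\omega Q'(gh)$ for a scalar $\omega$, and taking determinants gives $\omega^e=1$. Hence $\Gamma=\{\omega Q'(g): g\in G,\ \omega^e=1\}$ is a finite set of invertible matrices closed under multiplication, that is, a finite group, and it acts irreducibly in dimension $e>1$. By Burnside's theorem some element of $\Gamma$ has trace $0$, so $\operatorname{tr}Q(x)=0$ for some $x\in G$. For $y\in Nx$ we obtain $\chi(y)=\operatorname{tr}Q(y)\operatorname{tr}Y(y)=\operatorname{tr}Q(x)\operatorname{tr}Y(y)=0$.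
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $G=N\,\mathbf{N}_G(P)$, then every coset of $N$ meets $\mathbf{N}_G(P)$, so $\chi$ vanishes on no whole coset of $N$. By Lemma~\ref{lem:coset}, $\chi_N$ is irreducible.

Let $G$ be $p$-solvable of $p$-length at most $1$, and put $N=\mathbf{O}_{p'}(G)$. The term $M_1$ of the upper $p$-series is normal of index prime to $p$, so it contains $P$, and $M_1=NP$ because $M_1/N$ is a $p$-group. The conjugates of $P$ in $G$ are Sylow $p$-subgroups of $NP$ and so are conjugate under $NP$; this is the Frattini argument, and it gives $G=NP\,\mathbf{N}_G(P)=N\,\mathbf{N}_G(P)$. Hence $\chi_N\in\operatorname{Irr}(N)$, and $\chi(1)$ divides $|N|$, which is prime to $p$.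

Finally, let $G$ be $p$-solvable with $P$ abelian, and put $\bar G=G/\mathbf{O}_{p'}(G)$, so that $\mathbf{O}_{p'}(\bar G)=1$. The Hall--Higman Lemma 1.2.3 states that $\mathbf{C}_{\bar G}(\mathbf{O}_p(\bar G))\le\mathbf{O}_p(\bar G)$ for such a $p$-solvable group. The abelian group $\bar P$ contains $\mathbf{O}_p(\bar G)$ and so centralizes it. Therefore $\bar P=\mathbf{O}_p(\bar G)$, and the $p$-length of $G$ is at most $1$.
\end{proof}

The first assertion uses no solvability, but it needs $G=N\,\mathbf{N}_G(P)$. For $G=S_4$ and $p=2$, the characters of degree $3$ have odd degree and so have no zero on $P=\mathbf{N}_G(P)$, while their restrictions to the normal four-group are reducible.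

\section{From permutation characters to irreducible characters}\label{sec:perm}

A cheap way to prevent zeros is positivity. Let $T$ be a subgroup of index $p$ in a Sylow $p$-subgroup $P$ of a group $H$. The permutation character $(1_T)^H$ has degree $p\,|H:P|$, and it is positive on every element that is conjugate into $T$. It is reducible, but the Clifford correspondence repairs this: if $T$ is the stabilizer of a linear character of an abelian group $V$ on which $H$ acts, then $(1_T)^H$ is the restriction of an irreducible character of $V\rtimes H$.

The choice of $V$ needs care. By Lemma~\ref{lem:norm} the normalizer of $P$ in $V\rtimes H$ is $\mathbf{C}_V(P)\mathbf{N}_H(P)$, and outside $H$ the character values are sums of roots of unity, where positivity is lost. So we want $\mathbf{C}_V(P)=0$. This excludes the permutation module on the cosets of $T$, which has fixed vectors; we induce a nontrivial linear character of $P/T$ instead.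

\begin{proposition}\label{prop:lift}
Let $H$ be a group, $P$ a Sylow $p$-subgroup of $H$, and $T$ a normal subgroup of index $p$ in $P$. Suppose that $H$ has a normal $p$-subgroup $U$ with $U\not\le T$. Let $E$ be a finite field of characteristic $q\ne p$ that contains a primitive $p$-th root of unity. Then there is an $EH$-module $V$ of dimension $|H:P|$ such that $G=V\rtimes H$ satisfies:
\begin{itemize}
\item[(a)] $P$ is a Sylow $p$-subgroup of $G$ and $\mathbf{N}_G(P)=\mathbf{N}_H(P)$;
\item[(b)] there is $\chi\in\operatorname{Irr}(G)$ with $\chi_H=(1_T)^H$; in particular $\chi(1)=p\,|H:P|$.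
\end{itemize}
\end{proposition}

\begin{proof}
Since $P/T$ has order $p$, there is a homomorphism $\lambda\colon P\to E^\times$ with kernel $T$. Let $W=E$ with $w^y=\lambda(y)w$ for $y\in P$, and let $V=W\otimes_{EP}EH$ be the induced module. Then $V$ is the direct sum of the lines $W^g=W\otimes g$, with $g$ running over representatives of the right cosets $Pg$. The group $H$ permutes these lines as it permutes the cosets, so the stabilizer of the line $W=W^1$ is $P$.

(a) As $V$ is a $q$-group, $P$ is a Sylow $p$-subgroup of $G$. The normal $p$-subgroup $U$ lies in $P$. For $u\in U$, $g\in H$ and $w\in W$,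
\[
(w\otimes g)^u=w\otimes (gug^{-1})g=\lambda(gug^{-1})\,(w\otimes g),
\]
so $U$ acts on the line $W^g$ by the scalars $\lambda(gug^{-1})$. As $u$ runs over $U$, so does $gug^{-1}$, and $U\not\le T=\ker\lambda$, so these scalars are not all $1$. A vector fixed by $U$ has all its components fixed by $U$, and hence $\mathbf{C}_V(P)\le\mathbf{C}_V(U)=0$. Lemma~\ref{lem:norm} gives $\mathbf{N}_G(P)=\mathbf{N}_H(P)$.

(b) Let $\varepsilon$ be a nontrivial complex linear character of the additive group of $E$, let $\pi\colon V\to W=E$ be the projection along the other lines, and put $\mu=\varepsilon\circ\pi\in\operatorname{Irr}(V)$. We claim that the stabilizer of $\mu$ in $H$ is $T$. Among the lines, $\mu$ is nontrivial exactly on $W$, and $\mu^h(v)=\mu(v^{h^{-1}})$ is nontrivial exactly on $W^h$. So an element $h$ fixing $\mu$ fixes $W$ and lies in $P$. An element $y\in P$ permutes the other lines among themselves, so $\pi(v^y)=\lambda(y)\pi(v)$, and $y$ fixes $\mu$ if and only if $\varepsilon((\lambda(y)-1)w)=1$ for all $w\in E$. If $\lambda(y)\neq1$, then $(\lambda(y)-1)w$ runs over $E$ and this fails; if $\lambda(y)=1$,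 it holds. This proves the claim.

Since $V$ is abelian, the stabilizer of $\mu$ in $G$ is $VT$. Define $\hat\mu(vt)=\mu(v)$ for $v\in V$, $t\in T$. This is a linear character of $VT$ extending $\mu$, because $(vt)(v't')=v\,(tv't^{-1})\,tt'$ and $\mu(tv't^{-1})=\mu(v')$. By the Clifford correspondence $\chi=\hat\mu^G$ is irreducible. Representatives $g$ of the right cosets of $T$ in $H$ also represent the right cosets of $VT$ in $G$. For $x\in H$ we have $gxg^{-1}\in VT$ if and only if $gxg^{-1}\in VT\cap H=T$, and then $\hat\mu(gxg^{-1})=1$. Hence $\chi(x)=(1_T)^H(x)$.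
\end{proof}

The subgroup $U$ is used only in (a), and it cannot be omitted there. For $H=S_3$, $p=2$, $P=\langle y\rangle$ and $T=1$, the element $y$ interchanges two of the three lines, and $v+v^y$ is a nonzero fixed vector of $P$ for $v\neq0$ in one of them.

The character $\chi$ of Proposition~\ref{prop:lift} is a counterexample exactly when every element of $\mathbf{N}_H(P)$ is $H$-conjugate into $T$. As $T$ is a $p$-group, this forces $\mathbf{N}_H(P)$ to be a $p$-group, that is, $\mathbf{N}_H(P)=P$. So we need a group $H$ in which $P$ is self-normalizing and yet so many elements of $P$ are fused that the proper subgroup $T$ meets every class of $p$-elements. By Theorem~\ref{thm:B} the group $V\rtimes H$, and with it $H$ by (L1), must have $p$-length at least $2$. We therefore try the simplest shape that allows this, and translate both requirements.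

\begin{lemma}\label{lem:shape}
Let $K=L\rtimes A$ with $L$ a $p'$-group and $A$ a $p$-group, let $U$ be a finite $\mathbb{F}_pK$-module, and let $f\colon U\to\mathbb{F}_p$ be a nonzero $A$-invariant linear functional. Put $H=U\rtimes K$, $P=UA$ and $T=\ker(f)A$.
\begin{itemize}
\item[(a)] $P$ is a Sylow $p$-subgroup of $H$, $T$ is a normal subgroup of index $p$ in $P$, and $U\not\le T$.
\item[(b)] $\mathbf{N}_H(P)=P$ if and only if $\mathbf{C}_L(A)=1$.
\item[(c)] For $u\in U$ and $h\in A$,
\[
(1_T)^H(uh)=p\cdot\#\{l\in\mathbf{C}_L(h): f(u^l)=0\}.
\]
\end{itemize}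
\end{lemma}

\begin{proof}
(a) The index $|H:P|=|L|$ is prime to $p$. The map $uh\mapsto f(u)$ is a homomorphism $P\to\mathbb{F}_p$, since $(uh)(u'h')=u\,(hu'h^{-1})\,hh'$ and $f(hu'h^{-1})=f(u')$. It is onto, its kernel is $T$, and $T\cap U=\ker f\neq U$.

(b) Since $U\le P$, the isomorphism $H/U\cong K$ carries $\mathbf{N}_H(P)/U$ to $\mathbf{N}_K(A)$, which is $\mathbf{C}_L(A)A$ by Lemma~\ref{lem:norm}.

(c) Let $x=uh$. We have $H=PL$ and $P\cap L=1$, so the elements $yl^{-1}$, with $l\in L$ and $y$ running over $p$ representatives of the cosets of $T$ in $P$, represent the right cosets of $T$ in $H$. Since $T\trianglelefteq P$, we have $yx^ly^{-1}\in T$ if and only if $x^l\in T$. So $(1_T)^H(x)=p\cdot\#\{l\in L:x^l\in T\}$. Now $x^l=u^lh^l$ with $h^l\in K$. If $x^l\in T$, then $h^l\in P\cap K=A$, and $h^lh^{-1}=l^{-1}(hlh^{-1})$ lies in $A\cap L=1$, so $l$ centralizes $h$. For $l\in\mathbf{C}_L(h)$ we have $x^l=u^lh$, which lies in $T$ if and only if $f(u^l)=0$.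
\end{proof}

It remains to find $K$, $U$ and $f$ as in Lemma~\ref{lem:shape} with
\begin{itemize}
\item[(i)] $\mathbf{C}_L(A)=1$, and
\item[(ii)] for all $h\in A$ and $u\in U$ there is $l\in\mathbf{C}_L(h)$ with $f(u^l)=0$.
\end{itemize}

\section{One field and two failures}\label{sec:small}

For $h=1$, condition (ii) asks that every vector of $U$ can be moved into the hyperplane $\ker f$ by $L$. Multiplication in a finite field does this. To serve (i) as well, we want a group of multipliers on which an automorphism of order $p$ has no fixed points.

Let $F=\mathbb{F}_{p^p}$, let $\sigma\colon x\mapsto x^p$ be the Frobenius automorphism, of order $p$ and with fixed field $\mathbb{F}_p$, and let $\operatorname{Tr}(x)=x+x^p+\dots+x^{p^{p-1}}$ be the trace to $\mathbb{F}_p$. The trace is $\mathbb{F}_p$-linear and $\sigma$-invariant, and it is nonzero because a polynomial of degree $p^{p-1}<|F|$ cannot vanish on $F$. So $\ker\operatorname{Tr}$ has $p^{p-1}$ elements. Put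
\[
m=1+p+\dots+p^{p-1}=\frac{p^p-1}{p-1},
\]
and let $R$ be the subgroup of order $m$ of the cyclic group $F^\times$; it consists of the elements of norm $x^m=1$.

\begin{lemma}\label{lem:field}
\begin{itemize}
\item[(a)] $p\nmid m$, and $m$ is odd if $p$ is odd.
\item[(b)] $F^\times=R\times\mathbb{F}_p^\times$, the group $R$ is $\sigma$-invariant, and $\mathbf{C}_R(\sigma)=1$.
\item[(c)] For $w\in F$, the number of $r\in R$ with $\operatorname{Tr}(rw)=0$ is $m$ if $w=0$ and $(p^{p-1}-1)/(p-1)$ if $w\ne0$. In particular it is positive.
\end{itemize}
\end{lemma}

\begin{proof}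
(a) We have $m\equiv1\pmod p$, and for odd $p$ the number $m$ is a sum of an odd number of odd terms.

(b) Each of the $p$ terms of $m$ is congruent to $1$ modulo $p-1$, so $m\equiv p\equiv1\pmod{p-1}$. Thus $R$ and $\mathbb{F}_p^\times$ have coprime orders with product $|F^\times|$. The subgroup $R$ is characteristic in $F^\times$, and $\mathbf{C}_R(\sigma)=R\cap\mathbb{F}_p^\times=1$.

(c) Let $w\neq0$. By (b), $(r,c)\mapsto crw$ is a bijection $R\times\mathbb{F}_p^\times\to F^\times$, and $\operatorname{Tr}(crw)=c\operatorname{Tr}(rw)$. So the $p^{p-1}-1\ge1$ nonzero elements of $\ker\operatorname{Tr}$ correspond to the pairs $(r,c)$ with $\operatorname{Tr}(rw)=0$ and $c$ arbitrary.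
\end{proof}

Here the degree $p$ of $F$ is used twice: it is the order of $\sigma$, and it gives the coprimality in (b). In both examples below, $U=F$, $L=R$ acts by multiplication, and $f=\operatorname{Tr}$. For $p=2$ we have $F=\{0,1,\omega,\omega^2\}$, $R=\{1,\omega,\omega^2\}$ and $\ker\operatorname{Tr}=\{0,1\}$.

\begin{example}[(ii) without (i)]\label{ex:A4}
Take $A=1$. Then (ii) is Lemma~\ref{lem:field}(c), but $\mathbf{C}_L(A)=R\neq1$. For $p=2$, $H=F\rtimes R$ is $A_4$, $P=F$ is the four-group, and $T=\{0,1\}$; multiplication by $R$ permutes the three involutions $1,\omega,\omega^2$ cyclically. With $E=\mathbb{F}_3$, the module of Proposition~\ref{prop:lift} is $V=\mathbb{F}_3^3$: the element $u\in F$ acts by the diagonal matrix with entries $(-1)^{\operatorname{Tr}(ru)}$, $r\in R$, and $R$ permutes the coordinates cyclically. If $\zeta$ is a primitive complex cube root of unity, then $\mu(v)=\zeta^{v_1}$ has the six conjugates $v\mapsto\zeta^{\pm v_j}$, and $\chi_H$ counts those that are fixed. An involution has one diagonal entry $+1$, say the $j$-th, and fixes the two characters $\zeta^{\pm v_j}$. An element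 of order $3$ moves all three coordinate lines and fixes none. So the group $G=V\rtimes A_4$ of order $324$ has an irreducible character of degree $6$ with values $6,2,2,2$ on $P$. Nonvanishing on $P$ alone therefore does not force odd degree. But $\mathbf{N}_G(P)=A_4$ contains the elements of order $3$, where $\chi$ vanishes; Theorem~\ref{thm:B} predicts a zero, since $P$ is abelian.
\end{example}

\begin{example}[(i) without (ii)]\label{ex:S4}
To remove $R$ from the normalizer, take $A=\langle\sigma\rangle$. Now (i) holds by Lemma~\ref{lem:field}(b), but for the same reason (ii) fails: only $l=1$ centralizes $\sigma$, so $(1_T)^H(u\sigma)=0$ whenever $\operatorname{Tr}(u)\neq0$. For $p=2$, $H$ has order $24$ and acts faithfully on the four elements of $F$, so $H=S_4$. Here $(u\sigma)^2=u+\sigma(u)=\operatorname{Tr}(u)$, so $\omega\sigma$ is a $4$-cycle, while $T=\{0,1\}\langle\sigma\rangle$ is a four-group.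
\end{example}

The failure in Example~\ref{ex:S4} occurs for every cyclic $A=\langle h\rangle$: condition (i) gives $\mathbf{C}_L(h)=1$, and then (ii) gives $f=0$. So $A$ must be noncyclic, and the smallest candidate is elementary abelian of order $p^2$. Such a group is the union of its proper subgroups, so each single element can have a centralizer in $L$ although $A$ as a whole has none.

\section{The counterexample}\label{sec:H}

Let $A$ be elementary abelian of order $p^2$, and let $B_0,\dots,B_p$ be its $p+1$ subgroups of order $p$. They cover $A$, and each $h\ne1$ lies in exactly one of them. Choose surjective homomorphisms $\alpha_i\colon A\to\mathbb{Z}/p\mathbb{Z}$ with $\ker\alpha_i=B_i$. We give each $B_i$ its own copy of $R$: let $L=L_0\times\dots\times L_p$ with $L_i=R$, let $A$ act by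
\[
(r_0,\dots,r_p)^a=\bigl(\sigma^{\alpha_0(a)}(r_0),\dots,\sigma^{\alpha_p(a)}(r_p)\bigr),
\]
and put $K=L\rtimes A$. An element $h\in A$ acts on $L_j$ trivially if $h\in B_j$, and otherwise as a generator of $\langle\sigma\rangle$, hence without nontrivial fixed points. Therefore
\begin{equation}\label{eq:cent}
\mathbf{C}_L(h)=L_i\quad\text{for }1\neq h\in B_i,\qquad\text{and}\qquad \mathbf{C}_L(A)\le L_0\cap L_1=1 .
\end{equation}
So (i) holds, and for (ii) the single factor $L_i$ must be able to move every vector of $U$ into $\ker f$, for each $i$.

The direct sum of $p+1$ copies of $F$, with $f(u)=\sum_j\operatorname{Tr}(u_j)$, does not work: $L_i$ fixes a vector $u$ with $u_i=0$, and such a vector can have $f(u)\neq0$. In a tensor product the traces are multiplied instead of added, and one factor controls the value. So let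
\[
U=F\otimes_{\mathbb{F}_p}\dots\otimes_{\mathbb{F}_p}F\quad(p+1\text{ factors, indexed by }0,\dots,p),\qquad f=\operatorname{Tr}\otimes\dots\otimes\operatorname{Tr}.
\]
Let $(r_j)\in L$ act by multiplication by $r_j$ in the $j$-th factor for every $j$, and let $a\in A$ act by $\bigotimes_j\sigma^{\alpha_j(a)}$. These define actions of the abelian groups $L$ and $A$, and they combine to an action of $K$. To see this, apply $a^{-1}$, then $(r_j)$, then $a$: in the $j$-th factor, with $\tau=\sigma^{\alpha_j(a)}$, this sends $w$ to $\tau(r_j\tau^{-1}(w))=\tau(r_j)w$, which is the action of $(r_j)^a$. The functional $f$ is $A$-invariant because $\operatorname{Tr}\circ\sigma=\operatorname{Tr}$, and $f(w\otimes\dots\otimes w)=1$ if $\operatorname{Tr}(w)=1$. Thus Lemma~\ref{lem:shape} applies.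

\begin{lemma}\label{lem:tensor}
Condition \emph{(ii)} holds for $K$, $U$ and $f$.
\end{lemma}

\begin{proof}
Let $\varphi_i\colon U\to F$ be the $\mathbb{F}_p$-linear map with $\varphi_i(w_0\otimes\dots\otimes w_p)=w_i\prod_{j\ne i}\operatorname{Tr}(w_j)$. If $l\in L_i$ is given by $r\in R$, then
\begin{equation}\label{eq:phi}
f(u^l)=\operatorname{Tr}(r\varphi_i(u))\qquad(u\in U),
\end{equation}
since both sides are linear in $u$ and equal $\operatorname{Tr}(rw_i)\prod_{j\neq i}\operatorname{Tr}(w_j)$ on a pure tensor. Given $h\in A$ and $u\in U$, choose $i$ with $h\in B_i$. Then $L_i$ centralizes $h$, and by Lemma~\ref{lem:field}(c) with $w=\varphi_i(u)$ some $r\in R$ makes \eqref{eq:phi} zero.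
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $H=U\rtimes K$, $P=UA$ and $T=\ker(f)A$. By Lemma~\ref{lem:shape}, \eqref{eq:cent} and Lemma~\ref{lem:tensor}, $P$ is a self-normalizing Sylow $p$-subgroup of $H$, $T$ is normal of index $p$ in $P$ with $U\not\le T$, and $(1_T)^H$ is positive on $P$.

Let $q\neq p$ be an odd prime and let $E$ be a finite field of characteristic $q$ containing a primitive $p$-th root of unity; the field with $q^{p-1}$ elements will do, since $p$ divides $q^{p-1}-1$. Let $G=V\rtimes H$ and $\chi$ be given by Proposition~\ref{prop:lift}. Then $P$ is a Sylow $p$-subgroup of $G$ with $\mathbf{N}_G(P)=\mathbf{N}_H(P)=P$, the values $\chi(x)=(1_T)^H(x)$ for $x\in P$ are positive integers, and $\chi(1)=p\,|L|$ is divisible by $p$.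

The series of normal subgroups $1\le V\le VU\le VUL\le G$ has abelian factors $V$, $U$, $L$, $A$, so $G$ is solvable of derived length at most $4$. If $p$ is odd, then $q$, $p$ and $m$ are odd, and so is $|G|$; this is the only reason to take $q$ odd. The factors $V$ and $L$ are $p'$-groups and $U$ and $A$ are $p$-groups, so the $p$-length is at most $2$ by (L1). It is not at most $1$, by Theorem~\ref{thm:B} applied to $\chi$.
\end{proof}

\begin{remark}
The degree is $\chi(1)=p\,m^{p+1}$, and the values on $P\setminus U$ are explicit. For $1\ne h\in B_i$, Lemma~\ref{lem:shape}(c), \eqref{eq:cent}, \eqref{eq:phi} and Lemma~\ref{lem:field}(c) give $\chi(uh)=pm$ if $\varphi_i(u)=0$ and $\chi(uh)=p(p^{p-1}-1)/(p-1)$ otherwise. For $p=2$ and $E=\mathbb{F}_3$ we have $|V|=3^{27}$, $|U|=2^8$, $|L|=3^3$ and $|A|=2^2$; each of the three involutions of $A$ centralizes one factor of $L=C_3^3$ and inverts the other two, $\chi(1)=54$, and $\chi$ takes the values $6$ and $2$ on $P\setminus U$.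
\end{remark}

\section{Larger $p$-length}\label{sec:C}

Direct products preserve the nonvanishing and multiply the degrees, so we only need solvable groups of prescribed $p$-length to use as an extra factor.

\begin{lemma}\label{lem:length}
For every $k\ge0$ there is a solvable group of $p$-length $k$.
\end{lemma}

\begin{proof}
The trivial group has $p$-length $0$. Let $X$ be solvable of $p$-length $k$. Putting a $p$-group below $X$ need not raise the $p$-length, because it may merge with $\mathbf{O}_p(X)$; so we first insert a $p'$-layer. Let $r\neq p$ be a prime, and put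
\[
Y_0=Z_0\rtimes X\ \text{ with } Z_0=\mathbb{F}_rX,\qquad Y_1=Z\rtimes Y_0\ \text{ with } Z=\mathbb{F}_pY_0,
\]
using regular modules. Both groups are solvable. A group acts faithfully on its regular module, so the abelian subgroups $Z_0\le Y_0$ and $Z\le Y_1$ are their own centralizers.

Since $Z_0$ is a normal $p'$-subgroup, $Y_0$ has $p$-length $k$ by (L1). Normal subgroups of coprime orders intersect trivially and hence commute. So $\mathbf{O}_p(Y_0)$ lies in $\mathbf{C}_{Y_0}(Z_0)=Z_0$, an $r$-group, and $\mathbf{O}_p(Y_0)=1$. For the same reason $\mathbf{O}_{p'}(Y_1)$ lies in the $p$-group $Z$, and $\mathbf{O}_{p'}(Y_1)=1$. Also $\mathbf{O}_p(Y_1)$ contains $Z$, and $\mathbf{O}_p(Y_1)/Z$ is a normal $p$-subgroup of $Y_1/Z\cong Y_0$, so $\mathbf{O}_p(Y_1)=Z$. The upper $p$-series of $Y_1$ therefore begins with $N_0=1$ and $M_1=Z\neq1$, and continues with the preimage of the upper $p$-series of $Y_0$. Hence $Y_1$ has $p$-length $k+1$.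
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $G$, $P$, $\chi$ be as in Theorem~\ref{thm:A}, and let $Y$ be a solvable group of $p$-length $\ell\ge2$ with Sylow $p$-subgroup $D$. The solvable group $G^n\times Y$ has $p$-length $\max(2,\ell)=\ell$ by (L2). Its subgroup $P^n\times D$ is a Sylow $p$-subgroup, with normalizer $\mathbf{N}_G(P)^n\times\mathbf{N}_Y(D)=P^n\times\mathbf{N}_Y(D)$. The irreducible character $\chi\times\dots\times\chi\times1_Y$ takes the value $\chi(x_1)\cdots\chi(x_n)$ at $(x_1,\dots,x_n,y)$, which is a positive integer on this normalizer, and its degree $\chi(1)^n$ is divisible by $p^n$. So the question has a negative answer among the groups of $p$-length at most $\ell$ when $\ell\ge2$, and Theorem~\ref{thm:B} gives the positive answer when $\ell\le1$.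
\end{proof}

\begin{thebibliography}{9}

\bibitem{isaacs}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{problems}
\emph{Problems on characters: solvable groups},
\texttt{https://ddd.uab.cat/\allowbreak pub/\allowbreak pubmat/\allowbreak pubmat\_a2023v67n1/\allowbreak pubmat\_a2023v67n1p173.pdf}.

\end{thebibliography}
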